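\title{Ehrenfeucht--Fra\"{\i}ss\'e games clocked by wide Aronszajn trees}

\begin{abstract}
Let $\kappa$ be an infinite regular cardinal and $T$ a nonempty tree of cardinality at most $\kappa$ with no branch of length $\kappa$. We construct two nonisomorphic structures of cardinality $\kappa$ such that player II wins the Ehrenfeucht--Fra\"{\i}ss\'e game between them in which $T$ serves as the clock. The proof is in ZFC and uses no cardinal arithmetic. The structures are built so that an isomorphism is a coherent family of finitely supported $\mathbb F_2$-valued measures, and such a family yields a branch of length $\kappa$. We also obtain many such structures in a finite vocabulary, a converse, and a tree showing that a bound on $|T|$ is needed.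
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\kappa$ is an infinite regular cardinal. A \emph{tree} is a partially ordered set $(T,<)$ in which the set of predecessors $\{s\in T:s<t\}$ of every node $t$ is well-ordered. Its order type is the \emph{height} $\operatorname{ht}(t)$, and the height of $T$ is the least ordinal above the heights of all nodes. A \emph{branch of length $\kappa$}, or \emph{$\kappa$-branch}, is a linearly ordered subset of $T$ of order type $\kappa$. A \emph{wide $\kappa$-Aronszajn tree} is a tree of cardinality $\kappa$ with no $\kappa$-branch.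

Let $\mathfrak A$ and $\mathfrak B$ be structures of the same vocabulary with disjoint universes $A$ and $B$. A set $p\subseteq A\times B$ is a \emph{partial isomorphism} if $\mathfrak A\models\varphi(a_1,\dots,a_n)\iff\mathfrak B\models\varphi(b_1,\dots,b_n)$ for every atomic formula $\varphi$ and all $(a_1,b_1),\dots,(a_n,b_n)\in p$. These are exactly the sets that extend to an isomorphism between a substructure of $\mathfrak A$ and a substructure of $\mathfrak B$; for a relational vocabulary they are the injective partial functions that preserve and reflect every relation. A set is a partial isomorphism if and only if all its finite subsets are, because an atomic formula has finitely many variables. We refer to this as \emph{finite character}.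

The \emph{Ehrenfeucht--Fra\"{\i}ss\'e game} $\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ is played in rounds indexed by ordinals. In round $i$ player I chooses a node $t_i\in T$ strictly above all nodes $t_j$, $j<i$, and an element $x_i\in A\cup B$; player II answers with $y_i\in A\cup B$ such that $x_i\in A$ if and only if $y_i\in B$. The game ends when I has no node left to choose. The \emph{position} at a given stage is the set of pairs $\{x_j,y_j\}$ played so far, read as a subset of $A\times B$. Player I wins if at some stage the position is not a partial isomorphism; otherwise II wins. We write $\mathrm{II}\uparrow\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ if II has a winning strategy. Every initial part of a play can be continued until I runs out of nodes, so a strategy of II is winning exactly when every position reached by following it is a partial isomorphism.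

The tree is a clock that I winds down as he pleases. If $T$ is a chain of $n$ nodes, I has $n$ rounds at most. If $T$ is a disjoint union of chains of all lengths $\alpha<\kappa$, then I announces a bound on the length of the play with his first node. In a tree with more branching he can postpone any such commitment again and again. At the other extreme, if $T$ has a $\kappa$-branch and $|A|=|B|=\kappa$, then I can list all of $A\cup B$ along the branch, and II wins only if $\mathfrak A\cong\mathfrak B$. So among structures of cardinality $\kappa$ a clock with a $\kappa$-branch decides isomorphism, and one asks whether a clock without one can do the same. The following question is posed in \cite{slides}.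

\medskip
\noindent\textbf{Question.} \emph{Given a wide $\kappa$-Aronszajn tree $T$, are there structures $\mathfrak A$ and $\mathfrak B$ of the same vocabulary and of cardinality $\kappa$ such that $\mathrm{II}\uparrow\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ but $\mathfrak A\not\cong\mathfrak B$?}
\medskip

The answer is yes if $\kappa=\omega$ (Karp), if $\kappa^{<\kappa}=\kappa$ (Hyttinen--Tuuri), and if $T$ is not too big, for example of height less than $\kappa$ (Shelah). One would guess that it is always yes, since every play has fewer than $\kappa$ rounds and I never sees a whole structure. This is correct.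

\begin{theorem}\label{thm:main}
Let $\kappa$ be an infinite regular cardinal and $T$ a nonempty tree with $|T|\le\kappa$ and no branch of length $\kappa$. Then there are structures $\mathfrak A\not\cong\mathfrak B$ of the same relational vocabulary, both of cardinality $\kappa$, with $\mathrm{II}\uparrow\mathsf{EF}_T(\mathfrak A,\mathfrak B)$.
\end{theorem}

Let $\mathsf{EF}^{<\kappa}_T$ be the game in which in each round I plays a node, as before, and a sequence of fewer than $\kappa$ elements of $A\cup B$, and II answers each of them. A winning strategy of II in $\mathsf{EF}^{<\kappa}_T$ is also one in $\mathsf{EF}_T$, where I plays sequences of length one.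

\begin{theorem}\label{thm:strong}
Let $\kappa$ be an infinite regular cardinal.
\begin{enumerate}
\item[(1)] If $T\ne\emptyset$ is any tree with no $\kappa$-branch and $\lambda=\kappa+|T|$, there are $2^\lambda$ pairwise nonisomorphic structures of cardinality $\lambda$, in a fixed finite relational vocabulary (independent of $\kappa$ and $T$), such that II wins $\mathsf{EF}^{<\kappa}_T$ between disjoint copies of any two of them.
\item[(2)] For a nonempty tree $T$ with $|T|\le\kappa$: there are $\mathfrak A\not\cong\mathfrak B$ of cardinality $\kappa$ with $\mathrm{II}\uparrow\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ if and only if $T$ has no branch of length $\kappa$.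
\end{enumerate}
\end{theorem}

The reason offered above for the guess is not sufficient by itself: a large enough clock decides isomorphism although all its plays are short.

\begin{theorem}\label{thm:large}
For every infinite regular $\kappa$ there is a tree $T^*$ with no branch of length $\kappa$ such that for all structures $\mathfrak A,\mathfrak B$ of cardinality $\kappa$, in any vocabulary, $\mathrm{II}\uparrow\mathsf{EF}_{T^*}(\mathfrak A,\mathfrak B)$ implies $\mathfrak A\cong\mathfrak B$.
\end{theorem}

Theorem~\ref{thm:main} is therefore a matter of counting. Player II will record the course of the game in a \emph{history}, an increasing sequence of nodes stamped with increasing ordinals below $\kappa$, and read her partial isomorphism off the history. There may be $\kappa^{<\kappa}$ histories, too many to put into a structure of cardinality $\kappa$. The structures will contain only the answers to certain \emph{questions} about histories, each with at most $\kappa$ possible answers, and the work lies in showing that these questions still detect a $\kappa$-branch. Section~\ref{sec:example} treats the one-node tree by hand. Sections~\ref{sec:histories}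 and~\ref{sec:models} reduce Theorem~\ref{thm:main} to a combinatorial statement, Proposition~\ref{prop:nocoherent}, which is proved in Section~\ref{sec:omega} for $\kappa=\omega$ and in Section~\ref{sec:uncountable} for $\kappa>\omega$. Sections~\ref{sec:many} and~\ref{sec:deciding} prove Theorems~\ref{thm:strong} and~\ref{thm:large}.

\section{The one-node clock}\label{sec:example}

Let $\kappa=\omega$ and let $T$ have a single node, so that the game has one round. For $n<\omega$ let $V_n$ be the vector space over $\mathbb F_2=\{0,1\}$ with basis $\{e_c:n\le c<\omega\}$, and let $s(x)\in\mathbb F_2$ be the sum of the coefficients of $x\in V_n$. Then $V_0\supseteq V_1\supseteq\cdots$, every $V_n$ contains a vector with $s=1$, but $\bigcap_nV_n=\{0\}$ does not.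

Let $\mathfrak A$ and $\mathfrak B$ have as universes copies of the disjoint union of the \emph{sorts} $V_0,V_1,\dots$ and $\mathbb F_2$. Both have a unary predicate for each sort, a binary predicate for the graph of each translation $x\mapsto x+a$ of each sort, and binary predicates for the graphs of the inclusions $V_n\to V_m$ ($m\le n$) and of the maps $s:V_n\to\mathbb F_2$. They differ in one unary predicate: $C^{\mathfrak A}=\{0\}\subseteq\mathbb F_2$ and $C^{\mathfrak B}=\{1\}\subseteq\mathbb F_2$.

An isomorphism preserves sorts and commutes with translations, so on $V_n$ it is the translation by some $g_n\in V_n$, and on $\mathbb F_2$ it is the translation by $1$ because of $C$. The inclusions force $g_n=g_0$ for all $n$, hence $g_0=0$, while $s$ forces $s(g_0)=1$. So $\mathfrak A\not\cong\mathfrak B$. On the other hand II survives one round, even against finitely many elements: she picks $c$ at least as large as every $n$ for which an element of $V_n$ was played, and translates by $e_c$ on $V_0,\dots,V_c$ and by $1$ on $\mathbb F_2$. This map respects the inclusions, respects $s$ since $s(x+e_c)=s(x)+1$, and respects $C$.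

She does not survive two rounds. Let I play $0\in V_0$ in $\mathfrak A$; the answer must be some $g\in V_0$. If $s(g)=0$, I plays $0\in\mathbb F_2$ in $\mathfrak A$, and $C$ demands the answer $1$ while $s$ demands the answer $s(g)=0$. If $s(g)=1$, then $g\notin V_n$ for some $n$, I plays $0\in V_n$ in $\mathfrak A$, and the inclusion $V_n\to V_0$ demands the answer $g$, which is not available.

The number $c$ is a promise: the translation is defined on the sorts up to $c$ and not beyond. To survive more rounds, II must be able to renew the promise with a larger number, compatibly with what she has already answered, once for every node that I spends. The basis vectors should therefore record sequences of pairs (number, node).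

\section{Histories and the strategy of player II}\label{sec:histories}

From here to the end of Section~\ref{sec:many}, $T$ is a nonempty tree with no $\kappa$-branch, of arbitrary cardinality, and $\lambda=\kappa+|T|$. Every node has height less than $\kappa$, since otherwise its first $\kappa$ predecessors would form a $\kappa$-branch. For $\alpha\le\operatorname{ht}(t)$ let $t{\restriction}\alpha$ be the unique $s\le t$ of height $\alpha$, and let $T_\alpha=\{t\in T:\operatorname{ht}(t)=\alpha\}$.

\begin{definition}
A \emph{history} is a strictly increasing map $h:D_h\to T$, where $D_h\subseteq\kappa$ is nonempty and has a largest element $\ell(h)$. The elements of $D_h$ are the \emph{stamps} of $h$. Let $\mathcal H$ be the set of histories and $\mathcal H_{\ge\zeta}=\{h\in\mathcal H:\ell(h)\ge\zeta\}$. A history $h'$ \emph{end-extends} $h$ if $h\subseteq h'$ and $D_{h'}\cap(\ell(h)+1)=D_h$.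
\end{definition}

Each $\mathcal H_{\ge\zeta}$, $\zeta<\kappa$, contains the histories $\{(\zeta,t)\}$, so it is nonempty because $T$ is.

\begin{lemma}\label{lem:strategy}
Let $\mathfrak A,\mathfrak B$ be structures with disjoint universes, let $d:A\cup B\to\kappa$, and let $\Phi_h$, $h\in\mathcal H$, be partial isomorphisms such that
\begin{enumerate}
\item[(i)] $\Phi_h\subseteq\Phi_{h'}$ whenever $h'$ end-extends $h$;
\item[(ii)] every $x\in A\cup B$ with $d(x)\le\ell(h)$ lies in the domain or the range of $\Phi_h$.
\end{enumerate}
Then II has a winning strategy in $\mathsf{EF}^{<\kappa}_T(\mathfrak A,\mathfrak B)$, and hence in $\mathsf{EF}_T(\mathfrak A,\mathfrak B)$.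
\end{lemma}

\begin{proof}
Suppose that in round $i$ player I plays $t_i$ and a sequence of fewer than $\kappa$ elements. Then $i<\kappa$, for otherwise $\{t_j:j<\kappa\}$ would be a $\kappa$-branch. Player II lets $c_i$ be the least ordinal that is greater than the ordinals $c_j$, $j<i$, chosen earlier and at least $d(x)$ for each element $x$ just played. These are fewer than $\kappa$ ordinals below $\kappa$, so $c_i<\kappa$ by regularity. The set $h_i=\{(c_j,t_j):j\le i\}$ is a history with $\ell(h_i)=c_i$, and it end-extends $h_j$ for $j<i$. She answers each $x$ with $\Phi_{h_i}(x)$ if $x\in A$ and with $\Phi_{h_i}^{-1}(x)$ if $x\in B$, which is possible by (ii). By (i), every finite subset of a position is contained in some $\Phi_h$, so by finite character every position is a partial isomorphism.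
\end{proof}

\section{Questions, coherent families and the two structures}\label{sec:models}

We need sorts on which a history induces a translation. A sort will be spanned by the possible answers to finitely many questions about histories. Conditions (ii) and (i) of Lemma~\ref{lem:strategy} dictate what a question must be: it is answered by every history that reaches a certain stamp, and the answer is never revised.

\begin{definition}
A \emph{question} $q$ consists of a \emph{deadline} $\operatorname{dl}(q)<\kappa$ and a function $h\mapsto q(h)$ on $\mathcal H_{\ge\operatorname{dl}(q)}$ that is \emph{persistent}: $q(h')=q(h)$ whenever $\ell(h)\ge\operatorname{dl}(q)$ and $h'$ end-extends $h$.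
\end{definition}

We fix the following family $Q$ of questions, and treat questions with different names as different.

\emph{If $\kappa=\omega$}, $Q$ consists of the questions $H_n$, $n<\omega$, with deadline $n$ and
\[H_n(h)=h{\restriction}(c+1),\qquad c=\min(D_h\setminus n).\]
So $H_n$ asks for the whole history up to the first stamp that is at least $n$.

\emph{If $\kappa>\omega$}, $Q$ consists of the questions $N_\eta$ and $P_{\alpha,\eta}$, $\alpha,\eta<\kappa$, both with deadline $\eta$. The question $N_\eta$ asks for the next stamp from $\eta$ on and its node:
\[N_\eta(h)=(c,h(c)),\qquad c=\min(D_h\setminus\eta).\]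
The question $P_{\alpha,\eta}$ asks where $h$ first passes height $\alpha$, if this happens by stamp $\eta$. If there is $c\in D_h$ with $c\le\eta$ and $\operatorname{ht}(h(c))\ge\alpha$, take the least such $c$ and put
\[P_{\alpha,\eta}(h)=(c,h(c),\operatorname{pre}_h(c)),\qquad\operatorname{pre}_h(c)=\sup\{d+1:d\in D_h,\ d<c\};\]
if there is no such $c$, put $P_{\alpha,\eta}(h)=*$. The reasons for this choice are given in Section~\ref{sec:uncountable}.

These questions are persistent. Let $h'$ end-extend $h$, so that $h'$ and $h$ agree on stamps up to $\ell(h)$. If $\ell(h)\ge\eta$, then $\min(D_h\setminus\eta)\le\ell(h)$, so $\min(D_{h'}\setminus\eta)=\min(D_h\setminus\eta)$; this settles $H_\eta$ and $N_\eta$. The answer $P_{\alpha,\eta}(h)$ depends only on $h{\restriction}(\eta+1)$, which equals $h'{\restriction}(\eta+1)$. In both cases $|Q|=\kappa$, every $\zeta<\kappa$ is the deadline of a question in $Q$, and each question has at most $\lambda$ answers; for $\kappa=\omega$ this holds because histories are finite subsets of $\omega\times T$.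

For a set $X$ let $\mathbb F_2[X]$ be the $\mathbb F_2$-vector space with basis $X$. A vector $g$ is determined by its finite support $\operatorname{supp}g\subseteq X$. A map $\varphi:X\to Y$ induces a linear map $\varphi_*:\mathbb F_2[X]\to\mathbb F_2[Y]$, and $y\in\operatorname{supp}\varphi_*g$ if and only if $y$ has an odd number of preimages in $\operatorname{supp}g$. Thus $g$ is a finitely supported $\mathbb F_2$-valued measure on $X$ and $\varphi_*g$ its image. We use freely that $(\psi\varphi)_*=\psi_*\varphi_*$, that $\varphi_*$ preserves the sum of the coefficients, that $\varphi_*g$ depends only on the restriction of $\varphi$ to $\operatorname{supp}g$, and that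
\begin{equation}\label{eq:supp}
\operatorname{supp}\varphi_*g\subseteq\varphi[\operatorname{supp}g].
\end{equation}
The inclusion can be proper: two points with the same image cancel.

Let $[Q]^{<\omega}$ be the set of finite subsets of $Q$. For $u\in[Q]^{<\omega}$ put $\operatorname{dl}(u)=\max_{q\in u}\operatorname{dl}(q)$, with $\operatorname{dl}(\emptyset)=0$, and
\[u(h)=(q(h))_{q\in u},\qquad X_u=\{u(h):h\in\mathcal H_{\ge\operatorname{dl}(u)}\},\qquad G_u=\mathbb F_2[X_u].\]
Then $1\le|X_u|\le\lambda$ and $|G_u|\le\lambda$. For $v\subseteq u$, restriction of tuples is a map $r_{uv}:X_u\to X_v$ with $r_{uv}(u(h))=v(h)$; let $\pi_{uv}=(r_{uv})_*:G_u\to G_v$. The set $X_\emptyset$ has one element, the empty tuple, so $G_\emptyset=\mathbb F_2$, $\emptyset(h)=1$ for all $h$, and $\pi_{u\emptyset}$ is the sum of coefficients. For $\kappa=\omega$ and $T=\{t\}$ the histories are the sets $h_c=\{(c,t)\}$, and $u(h_c)=(h_c,\dots,h_c)$ for $u\neq\emptyset$ and $c\ge\operatorname{dl}(u)$; so $G_u$ is the space $V_{\operatorname{dl}(u)}$ of Section~\ref{sec:example}.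

\begin{definition}
A \emph{coherent family} is a family $(g_u)_{u\in[Q]^{<\omega}}$ with $g_u\in G_u$, $\pi_{uv}(g_u)=g_v$ for $v\subseteq u$, and $g_\emptyset=1$.
\end{definition}

A history $h$ gives a part of such a family, namely the basis vectors $u(h)$ for $\operatorname{dl}(u)\le\ell(h)$. If $T$ had a $\kappa$-branch $(t_c)_{c<\kappa}$, the histories $h_\zeta=\{(c,t_c):c\le\zeta\}$ would give the coherent family $g_u=u(h_{\operatorname{dl}(u)})$, by persistence. The heart of the paper is the converse.

\begin{proposition}\label{prop:nocoherent}
If the nonempty tree $T$ has no $\kappa$-branch, there is no coherent family.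
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:nocoherent}]
Now $|T|\le\kappa$, so $\lambda=\kappa$; this is the only use of the bound on $|T|$. Let $M=\bigsqcup_uG_u$, a union of $\kappa$ nonempty sets of cardinality at most $\kappa$, so $|M|=\kappa$. The vocabulary has unary symbols $U_u$ and $C$ and binary symbols $R_{u,a}$ ($a\in G_u$) and $E_{u,v}$ ($v\subseteq u$). The structures $\mathfrak A$ and $\mathfrak B$ have disjoint copies of $M$ as universes (we suppress the copying), and
\[U_u=G_u,\qquad R_{u,a}=\{(x,x+a):x\in G_u\},\qquad E_{u,v}=\{(x,\pi_{uv}x):x\in G_u\}\]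
in both, while $C^{\mathfrak A}=\{0\}\subseteq G_\emptyset$ and $C^{\mathfrak B}=\{1\}\subseteq G_\emptyset$.

\emph{The structures are not isomorphic.} Let $\Phi$ be an isomorphism, let $0_u$ be the zero of $G_u$ and $g_u=\Phi(0_u)$. Then $g_u\in G_u$ because of $U_u$. From $(0_u,0_v)\in E_{u,v}$ we get $(g_u,g_v)\in E_{u,v}$, that is, $\pi_{uv}(g_u)=g_v$. From $0_\emptyset\in C^{\mathfrak A}$ we get $g_\emptyset=1$. So $(g_u)$ is a coherent family, contrary to Proposition~\ref{prop:nocoherent}.

\emph{Player II wins.} For $h\in\mathcal H$ and $x\in G_u$ with $\operatorname{dl}(u)\le\ell(h)$ put $\Phi_h(x)=x+u(h)$. This is a bijection of each such $G_u$ in $\mathfrak A$ onto the same $G_u$ in $\mathfrak B$, so it is injective and respects the $U_u$. For $x,y\in G_u$ we have $(x,y)\in R_{u,a}$ if and only if $x+y=a$, and $\Phi_h(x)+\Phi_h(y)=x+y$. For $x\in G_u$, $y\in G_v$, $v\subseteq u$, we have $\pi_{uv}(\Phi_h(x))=\pi_{uv}(x)+v(h)$, which equals $\Phi_h(y)=y+v(h)$ if and only if $\pi_{uv}(x)=y$. On $G_\emptyset$ the map is $x\mapsto x+1$, which carries $C^{\mathfrak A}$ onto $C^{\mathfrak B}$. So $\Phi_h$ is a partial isomorphism. Condition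 (i) of Lemma~\ref{lem:strategy} is persistence, and (ii) holds with $d(x)=\operatorname{dl}(u)$ for $x\in G_u$.
\end{proof}

The group structure is what lets a history act on a whole sort. Its price is that an isomorphism picks a finite sum of answers in each sort, not a single answer, and the proof of Proposition~\ref{prop:nocoherent} has to cope with cancellation.

\section{Distributions, and the case $\kappa=\omega$}\label{sec:omega}

In this section and the next we assume toward a contradiction that $(g_u)$ is a coherent family. It behaves like a random history with probabilities in $\mathbb F_2$: whatever can be computed from finitely many answers has a well-defined distribution.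

\begin{definition}
An \emph{observable} is a function $f:\mathcal H_{\ge\zeta}\to Y$, for some $\zeta<\kappa$ and some set $Y$, for which there are $u\in[Q]^{<\omega}$ with $\operatorname{dl}(u)\le\zeta$ and a map $\varphi:X_u\to Y$ such that $f(h)=\varphi(u(h))$ for all $h\in\mathcal H_{\ge\zeta}$. The \emph{distribution} of $f$ is $\mu(f)=\varphi_*g_u\in\mathbb F_2[Y]$.
\end{definition}

Every $q\in Q$ is an observable. If $f$ is an observable with values in $Y$ and $\psi:Y\to Z$, then $\psi\circ f$ is an observable. If $f_1,\dots,f_n$ are observables, so is $h\mapsto(f_1(h),\dots,f_n(h))$ on the intersection of the domains (take the union of the sets $u$); we write $\mu(f_1,\dots,f_n)$ for its distribution.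

\begin{lemma}\label{lem:dist}
Let $f:\mathcal H_{\ge\zeta}\to Y$ and $f':\mathcal H_{\ge\zeta'}\to Y$ be observables.
\begin{enumerate}
\item[(a)] The vector $\mu(f)$ does not depend on the choice of $(u,\varphi)$, and if $f$ and $f'$ agree on $\mathcal H_{\ge\xi}$ for some $\xi<\kappa$ with $\xi\ge\zeta,\zeta'$, then $\mu(f)=\mu(f')$.
\item[(b)] $\mu(\psi\circ f)=\psi_*\mu(f)$ for every $\psi:Y\to Z$.
\item[(c)] The coefficients of $\mu(f)$ sum to $1$, so its support is nonempty; and every $y\in\operatorname{supp}\mu(f)$ is \emph{realized}: $y=f(h)$ for some $h\in\mathcal H_{\ge\zeta}$.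
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(u,\varphi)$ and $(u',\varphi')$ represent $f$ and $f'$, which agree on $\mathcal H_{\ge\xi}$. Pick $q\in Q$ with deadline $\xi$ and let $w=u\cup u'\cup\{q\}$, so $\operatorname{dl}(w)=\xi$. Every element of $X_w$ has the form $w(h)$ with $h\in\mathcal H_{\ge\xi}$, and
\[\varphi(r_{wu}(w(h)))=f(h)=f'(h)=\varphi'(r_{wu'}(w(h))).\]
So $\varphi r_{wu}=\varphi'r_{wu'}$, and by coherence $\varphi_*g_u=(\varphi r_{wu})_*g_w=(\varphi'r_{wu'})_*g_w=\varphi'_*g_{u'}$. This proves (a), the first claim being the case $f=f'$, $\xi=\zeta$. In that case $\mu(f)=(\varphi r_{wu})_*g_w$ and $\varphi r_{wu}[X_w]=f[\mathcal H_{\ge\zeta}]$, so \eqref{eq:supp} gives the second claim of (c). The coefficients of $g_u$ sum to $\pi_{u\emptyset}(g_u)=1$, which gives the first. Finally, $(u,\psi\varphi)$ represents $\psi\circ f$, and (b) follows.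
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nocoherent} for $\kappa=\omega$]
The answer $H_{n+1}(h)$ is itself a history in $\mathcal H_{\ge n+1}$, so $H_n$ can be applied to it. Since $\min(D_h\setminus n)\le\min(D_h\setminus(n+1))$, we have $H_n(H_{n+1}(h))=H_n(h)$ for $h\in\mathcal H_{\ge n+1}$. By Lemma~\ref{lem:dist}(a),(b), $(H_n)_*\mu(H_{n+1})=\mu(H_n)$. Choose $h_0\in\operatorname{supp}\mu(H_0)$ by (c), and then by \eqref{eq:supp} choose recursively $h_{n+1}\in\operatorname{supp}\mu(H_{n+1})$ with $H_n(h_{n+1})=h_n$. Then $h_{n+1}$ end-extends $h_n$ (possibly $h_{n+1}=h_n$), and $\ell(h_n)\ge n$. So $\bigcup_nh_n$ is a strictly increasing map from an infinite subset of $\omega$ into $T$, and its range is an $\omega$-branch, a contradiction.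
\end{proof}

\section{The case $\kappa>\omega$}\label{sec:uncountable}

The argument for $\omega$ used an inverse system of observables, in which each is a function of the later ones, and followed a thread through the supports of their distributions. Along an uncountable regular cardinal, threads exist because the supports are finite.

\begin{lemma}\label{lem:thread}
Let $\kappa>\omega$. Let $Z_\alpha$ ($\alpha<\kappa$) be sets, $p_{\beta\alpha}:Z_\beta\to Z_\alpha$ ($\alpha<\beta<\kappa$) maps with $p_{\beta\alpha}p_{\gamma\beta}=p_{\gamma\alpha}$, and $w_\alpha\in\mathbb F_2[Z_\alpha]$ vectors with $(p_{\beta\alpha})_*w_\beta=w_\alpha$. Then there are $\alpha_0<\kappa$, $n<\omega$ and elements $z^k_\alpha$ ($k<n$, $\alpha_0\le\alpha<\kappa$) such that $\operatorname{supp}w_\alpha=\{z^k_\alpha:k<n\}$ and $p_{\beta\alpha}(z^k_\beta)=z^k_\alpha$ for $\alpha_0\le\alpha<\beta$.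
\end{lemma}

\begin{proof}
Let $F_\alpha=\operatorname{supp}w_\alpha$. By \eqref{eq:supp}, $F_\alpha\subseteq p_{\beta\alpha}[F_\beta]$, so $|F_\alpha|$ is a nondecreasing function of $\alpha$ with finite values. For each value $m$ take the least $\alpha$ at which it occurs. These are countably many ordinals, so they are bounded by some $\alpha_0<\kappa$ because $\kappa$ is regular and uncountable, and $|F_\alpha|=n:=|F_{\alpha_0}|$ for $\alpha\ge\alpha_0$. For $\alpha_0\le\alpha<\beta$ the set $p_{\beta\alpha}[F_\beta]$ has at most $n$ elements and contains $F_\alpha$, so $p_{\beta\alpha}$ restricts to a bijection $F_\beta\to F_\alpha$. Enumerate $F_{\alpha_0}$ as $\{z^k_{\alpha_0}:k<n\}$ and let $z^k_\alpha$ be the element of $F_\alpha$ that $p_{\alpha\alpha_0}$ maps to $z^k_{\alpha_0}$. For $\alpha_0<\alpha<\beta$ the element $p_{\beta\alpha}(z^k_\beta)$ lies in $F_\alpha$ and is mapped to $p_{\beta\alpha_0}(z^k_\beta)=z^k_{\alpha_0}$, so it is $z^k_\alpha$.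
\end{proof}

\subsection*{The choice of questions}
If we took as questions the $H_\eta$, $\eta<\kappa$, defined as before, Lemma~\ref{lem:thread} would give histories $h_\eta$ with $\ell(h_\eta)\ge\eta$ and $H_\eta(h_{\eta'})=h_\eta$ for large $\eta<\eta'$, and their union would enumerate a $\kappa$-branch. This suffices when $|T|\le\kappa=\kappa^{<\kappa}$, since there are then only $\kappa$ histories. In general $H_\eta$ has too many answers: if $t_0<t_1<\dots<t_\omega$ in $T$, every infinite $D\subseteq\omega$ gives a history with stamps $D\cup\{\omega\}$ that is its own answer to $H_\omega$, and $2^\omega$ may exceed $\kappa$.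

The tree offers another inverse system, with few values: the node of height $\alpha$ below the nodes of $h$ determines the node of height $\alpha'$ below them for every $\alpha'<\alpha$. But this is not a question, because a history with a large last stamp need not reach height $\alpha$; there is no deadline. The questions $P_{\alpha,\eta}$ impose a deadline $\eta$ and pay with the empty answer $*$. We shall let $\eta$ tend to $\kappa$ (Lemma~\ref{lem:stable}) and then show that $*$ disappears (Lemma~\ref{lem:nostar}). The second step needs the questions $N_\eta$. Without them, the tuples $g_u=(*,\dots,*)$, realized by $\{(\operatorname{dl}(u)+1,t)\}$, would form a coherent family.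

\subsection*{Stabilization}
Let $Y=(\kappa\times T\times\kappa)\cup\{*\}$; the elements other than $*$ are called \emph{triples}. For $\eta<\kappa$ let $\tau_\eta:Y\to Y$ fix the triples $(c,t,\pi)$ with $c\le\eta$ and send everything else to $*$. Then $\tau_\eta\tau_{\eta'}=\tau_\eta$ for $\eta\le\eta'$, and
\begin{equation}\label{eq:trunc}
P_{\alpha,\eta}(h)=\tau_\eta(P_{\alpha,\eta'}(h))\qquad(\eta\le\eta'\le\ell(h)).
\end{equation}
Indeed, if some stamp $c\le\eta$ has $\operatorname{ht}(h(c))\ge\alpha$, both sides are $(c,h(c),\operatorname{pre}_h(c))$ for the least such $c$; if not, the left side is $*$, and $P_{\alpha,\eta'}(h)$ is $*$ or a triple with first coordinate above $\eta$.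

For finite nonempty $a\subseteq\kappa$ let $P_{a,\eta}$ be the observable $h\mapsto(P_{\alpha,\eta}(h))_{\alpha\in a}\in Y^a$ on $\mathcal H_{\ge\eta}$.

\begin{lemma}\label{lem:stable}
Let $f$ be an observable and $a\subseteq\kappa$ finite and nonempty. There is $\delta<\kappa$ such that $\mu(f,P_{a,\eta})=\mu(f,P_{a,\delta})$ for all $\eta\in[\delta,\kappa)$.
\end{lemma}

\begin{proof}
Let $f$ take values in $Z$, and let $\bar\tau_\eta:Z\times Y^a\to Z\times Y^a$ fix the $Z$-coordinate and apply $\tau_\eta$ to each $a$-coordinate. By \eqref{eq:trunc}, for $\eta<\eta'$ the observables $(f,P_{a,\eta})$ and $\bar\tau_\eta\circ(f,P_{a,\eta'})$ agree wherever both are defined, so $(\bar\tau_\eta)_*\mu(f,P_{a,\eta'})=\mu(f,P_{a,\eta})$ by Lemma~\ref{lem:dist}(a),(b). Lemma~\ref{lem:thread} with $p_{\eta'\eta}=\bar\tau_\eta$ gives $\eta_0$, $n$ and elements $z^k_\eta$ that list $\operatorname{supp}\mu(f,P_{a,\eta})$ for $\eta\ge\eta_0$ and satisfy $\bar\tau_\eta(z^k_{\eta'})=z^k_\eta$. The $Z$-coordinate of $z^k_\eta$ does not depend on $\eta$. If the $\alpha$-coordinate of $z^k_\eta$ is a triple $y$, then the $\alpha$-coordinate of $z^k_{\eta'}$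 is $y$ for all $\eta'>\eta$, since $y$ is its only preimage under $\tau_\eta$. So each of the $n\cdot|a|$ coordinates is either $*$ for all $\eta\ge\eta_0$ or eventually a fixed triple. Beyond some $\delta<\kappa$ all of them are constant; then the supports are constant, and so are the vectors.
\end{proof}

Projecting to $Y^a$ and using Lemma~\ref{lem:dist}(a),(b), we see that $\mu(P_{a,\eta})$ is eventually constant as well. Let $\delta(a)<\kappa$ be least such that $\mu(P_{a,\eta})$ is constant for $\eta\ge\delta(a)$, let $w_a$ be the constant value and $E_a=\operatorname{supp}w_a$. Every $e\in E_a$ is realized as $P_{a,\delta(a)}(h)$ for some $h$, so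
\begin{equation}\label{eq:bound}
\text{if $e\in E_a$, $\alpha\in a$ and $e_\alpha=(c,t,\pi)$, then $c\le\delta(a)$ and $\operatorname{ht}(t)\ge\alpha$.}
\end{equation}

\subsection*{The empty answer does not survive}
Think of $e\in E_a$ with $e_\alpha=*$ as describing a history that never reaches height $\alpha$. Each of its nodes is the first one of height at least $\beta$ for some $\beta<\alpha$, namely its own height. By \eqref{eq:bound} the stamp of that node is bounded in terms of $\beta$, and there are fewer than $\kappa$ ordinals $\beta<\alpha$, so all stamps lie below some $\eta<\kappa$. But $N_\eta$ produces a stamp $c\ge\eta$. To make this an argument about distributions we must translate an answer to $N_\eta$ into answers to a question $P_{\beta,\zeta}$ exactly, with an equivalence, and this is the purpose of the third coordinate $\operatorname{pre}_h(c)$; see Figure~\ref{fig:history}.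

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[->] (0,0)--(8.6,0) node[right]{$d$};
\draw[->] (0,0)--(0,4) node[above]{$\operatorname{ht}(h(d))$};
\fill (0.6,0.4) circle (2pt) (1.3,0.9) circle (2pt) (2.2,1.3) circle (2pt) (4.8,2.1) circle (2pt) (5.8,2.6) circle (2pt) (7.8,3.6) circle (2pt);
\draw[dashed] (3.5,0) node[below]{$\eta$}--(3.5,3.9);
\draw[dashed] (6.8,0) node[below]{$\zeta$}--(6.8,3.9);
\draw[dashed] (0,2.1) node[left]{$\beta$}--(8.3,2.1);
\draw[dashed] (0,3.1) node[left]{$\alpha$}--(8.3,3.1);
\draw[dotted] (4.8,0) node[below]{$c$}--(4.8,2.1);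
\draw (2.5,0.08)--(2.5,-0.08) node[below]{$\pi$};
\end{tikzpicture}
\caption{A history $h$, drawn as the points $(d,\operatorname{ht}(h(d)))$ for its stamps $d$. The point above $c$ is the first one with stamp at least $\eta$ and also the first one of height at least $\beta$; all earlier stamps lie below $\pi=\operatorname{pre}_h(c)\le\eta$. No point with stamp at most $\zeta$ reaches height $\alpha$, so $P_{\alpha,\zeta}(h)=*$.}
\label{fig:history}
\end{figure}

\begin{lemma}\label{lem:translate}
Let $\eta\le c\le\zeta<\kappa$, $r\in T$ and $\beta=\operatorname{ht}(r)$. For every $h\in\mathcal H_{\ge\zeta}$,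
\[N_\eta(h)=(c,r)\iff P_{\beta,\zeta}(h)=(c,r,\pi)\text{ for some }\pi\le\eta.\]
\end{lemma}

\begin{proof}
Suppose $N_\eta(h)=(c,r)$. Then $c\in D_h$, $c\le\zeta$ and $\operatorname{ht}(h(c))=\beta$. Every stamp $d<c$ has $h(d)<r$, hence $\operatorname{ht}(h(d))<\beta$, so $P_{\beta,\zeta}(h)=(c,r,\operatorname{pre}_h(c))$. Every stamp $d<c$ also has $d<\eta$, hence $d+1\le\eta$, so $\operatorname{pre}_h(c)\le\eta$. Conversely, suppose $P_{\beta,\zeta}(h)=(c,r,\pi)$ with $\pi\le\eta$. Then $c\in D_h\setminus\eta$ and $h(c)=r$, and every stamp $d<c$ has $d+1\le\pi\le\eta$. So $c=\min(D_h\setminus\eta)$.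
\end{proof}

\begin{lemma}\label{lem:nostar}
Let $a\subseteq\kappa$ be finite, $\alpha\in a$ and $e\in E_a$. Then $e_\alpha\ne*$.
\end{lemma}

\begin{proof}
Suppose $e_\alpha=*$. For $\beta<\alpha$ let $a_\beta=a\cup\{\beta\}$. Since $\kappa$ is regular and $\alpha<\kappa$, there is $\eta<\kappa$ with $\eta>\delta(a)$ and $\eta>\delta(a_\beta)$ for all $\beta<\alpha$.

\emph{A late stamp that goes with $e$.} We look at $N_\eta$ jointly with $P_{a,\zeta}$, and we want $\zeta$ to be at least as large as the stamps that $N_\eta$ names in the support of the joint distribution. That support depends on $\zeta$, but only up to a point: by Lemma~\ref{lem:stable} with $f=N_\eta$, the vector $\mu(N_\eta,P_{a,\zeta})$ has a constant value $w^+$ for large $\zeta$. Fix $\zeta<\kappa$ such that $\zeta\ge\eta$, $\mu(N_\eta,P_{a,\zeta})=w^+$, and $\zeta\ge c'$ for each of the finitely many $((c',r'),e')\in\operatorname{supp}w^+$. The projection to $Y^a$ maps $w^+$ to $\mu(P_{a,\zeta})$, which is $w_a$ since $\zeta>\delta(a)$. By \eqref{eq:supp} there is $(c,r)$ with $((c,r),e)\in\operatorname{supp}w^+$, and by Lemma~\ref{lem:dist}(c) there is $h_0\in\mathcal H_{\ge\zeta}$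 with $N_\eta(h_0)=(c,r)$ and $P_{a,\zeta}(h_0)=e$. Hence $\eta\le c\le\zeta$. Since $c\le\zeta$ is a stamp of $h_0$ and $P_{\alpha,\zeta}(h_0)=*$, the height $\beta=\operatorname{ht}(r)$ is less than $\alpha$. (For $\alpha=0$ this is already the contradiction.)

\emph{Translation into $P_{\beta,\zeta}$.} Let $S\subseteq Y^{a_\beta}$ be the set of all $e'$ with $e'{\restriction}a=e$ and $e'_\beta=(c,r,\pi)$ for some $\pi\le\eta$. Let $\chi:(\kappa\times T)\times Y^a\to\{\mathrm{yes},\mathrm{no}\}$ take the value yes exactly at $((c,r),e)$, and let $\chi':Y^{a_\beta}\to\{\mathrm{yes},\mathrm{no}\}$ take the value yes exactly on $S$. By Lemma~\ref{lem:translate}, the observables $\chi\circ(N_\eta,P_{a,\zeta})$ and $\chi'\circ P_{a_\beta,\zeta}$ agree on $\mathcal H_{\ge\zeta}$. Since $\zeta>\delta(a_\beta)$, Lemma~\ref{lem:dist}(a),(b) gives $\chi_*w^+=\chi'_*w_{a_\beta}$. The point yes has exactly one preimage in $\operatorname{supp}w^+$, so it lies in the support of both sides, and by \eqref{eq:supp} some $e'\in E_{a_\beta}$ belongs to $S$. Then \eqref{eq:bound} gives $c\le\delta(a_\beta)<\eta\le c$, a contradiction.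
\end{proof}

The tuple $e$ is carried through the second step because of cancellation: $((c,r),e)$ lies in the support of the joint distribution, but $(c,r)$ need not lie in the support of $\mu(N_\eta)$. For the same reason the lemma is stated for finite sets $a$. Below we compare two heights $\alpha<\alpha'$, and the absence of $*$ from $E_{\{\alpha\}}$ and $E_{\{\alpha'\}}$ does not by itself exclude it from $E_{\{\alpha,\alpha'\}}$.

\begin{proof}[Proof of Proposition~\ref{prop:nocoherent} for $\kappa>\omega$]
Let $Y_\alpha$ be the set of triples $(c,t,\pi)$ with $\operatorname{ht}(t)\ge\alpha$, and let $\rho_\alpha:Y_\alpha\to T_\alpha$ map $(c,t,\pi)$ to $t{\restriction}\alpha$. By Lemma~\ref{lem:nostar} and \eqref{eq:bound}, $E_a\subseteq\prod_{\alpha\in a}Y_\alpha$ for every finite nonempty $a$. In particular $w_{\{\alpha\}}\in\mathbb F_2[Y_\alpha]$, and we put $v_\alpha=(\rho_\alpha)_*w_{\{\alpha\}}\in\mathbb F_2[T_\alpha]$. Its coefficients sum to $1$, so $v_\alpha\neq0$.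

Let $\alpha<\alpha'$ and $a=\{\alpha,\alpha'\}$, and let $p_{\alpha'\alpha}:T_{\alpha'}\to T_\alpha$ be the map $s\mapsto s{\restriction}\alpha$. Fix $\eta\ge\delta(a),\delta(\{\alpha\}),\delta(\{\alpha'\})$. By Lemma~\ref{lem:dist}(b), applied to $P_{a,\eta}$, the projections $e\mapsto e_\alpha$ and $e\mapsto e_{\alpha'}$ map $w_a$ to $w_{\{\alpha\}}$ and $w_{\{\alpha'\}}$. Let $e\in E_a$, with $e_\alpha=(c,t,\pi)$ and $e_{\alpha'}=(c',t',\pi')$, and let $h$ realize it: $e=P_{a,\eta}(h)$. Since $\operatorname{ht}(h(c'))\ge\alpha'>\alpha$, the minimality of $c$ gives $c\le c'$, so $t=h(c)\le h(c')=t'$ and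
\[\rho_\alpha(e_\alpha)=t{\restriction}\alpha=t'{\restriction}\alpha=p_{\alpha'\alpha}(\rho_{\alpha'}(e_{\alpha'})).\]
The two maps $E_a\to T_\alpha$ on the left and on the right agree, so they send $w_a$ to the same vector: $v_\alpha=(p_{\alpha'\alpha})_*v_{\alpha'}$.

Lemma~\ref{lem:thread} applies to the sets $T_\alpha$, the maps $p_{\alpha'\alpha}$ and the vectors $v_\alpha$, with $n\ge1$ since $v_\alpha\ne0$. It gives nodes $t_\alpha\in T_\alpha$ ($\alpha_0\le\alpha<\kappa$) with $t_{\alpha'}{\restriction}\alpha=t_\alpha$. They form a $\kappa$-branch, a contradiction.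
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Many structures in a finite vocabulary}\label{sec:many}

Two changes are needed for Theorem~\ref{thm:strong}(1). The symbols $U_u$ and $R_{u,a}$ are replaced by elements of a well-order, which every isomorphism must fix. And instead of one copy of $\bigsqcup_uG_u$, with one bit of information $C$, we take $\lambda$ copies with one bit each.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
Fix injections $j:[Q]^{<\omega}\to\lambda$ and $k:\{(u,b):u\in[Q]^{<\omega},\ b\in G_u\}\to\lambda$. For $S\subseteq\lambda$ let $\mathfrak M_S$ have universe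
\[\lambda\sqcup\{(i,u,g):i<\lambda,\ u\in[Q]^{<\omega},\ g\in G_u\},\]
of cardinality $\lambda$, and the following seven relations: $O=\lambda$; the well-order $<$ of $\lambda$; and the relations $K,U,R,E,C$ consisting exactly of the tuples
\begin{align*}
&K((i,u,g),\,i),\qquad U((i,u,g),\,j(u)),\qquad R((i,u,g),\,(i,u,g+b),\,k(u,b)),\\
&E((i,u,g),\,(i,v,\pi_{uv}g))\ \text{ for }v\subseteq u,\\
&C((i,\emptyset,0))\ \text{ for }i\notin S,\qquad C((i,\emptyset,1))\ \text{ for }i\in S.
\end{align*}

\emph{If $S\ne S'$, then $\mathfrak M_S\not\cong\mathfrak M_{S'}$.} Let $\Phi$ be an isomorphism and $i\in S\,\triangle\,S'$. The restriction of $\Phi$ to $O$ is an automorphism of a well-order, hence the identity. Because of $K$ and $U$, and since $j$ is injective, $\Phi(i,u,0)=(i,u,g_u)$ for some $g_u\in G_u$. From $E((i,u,0),(i,v,0))$ we get $\pi_{uv}g_u=g_v$ for $v\subseteq u$. Likewise $\Phi$ permutes the two elements $(i,\emptyset,0)$ and $(i,\emptyset,1)$; one of them lies in $C$ in $\mathfrak M_S$ and the other in $\mathfrak M_{S'}$, so $\Phi$ exchanges them and $g_\emptyset=1$. Thus $(g_u)$ is a coherent family, contrary to Proposition~\ref{prop:nocoherent},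 which was proved with no bound on $|T|$.

\emph{Player II wins $\mathsf{EF}^{<\kappa}_T$ between disjoint copies of $\mathfrak M_S$ and $\mathfrak M_{S'}$.} For $h\in\mathcal H$ let $\Phi_h$ be the identity on $O$, and for $\operatorname{dl}(u)\le\ell(h)$ let
\[\Phi_h(i,u,g)=\begin{cases}(i,u,g+u(h))&\text{if }i\in S\,\triangle\,S',\\(i,u,g)&\text{otherwise.}\end{cases}\]
This injective map fixes $O$ pointwise and keeps $i$ and $u$, so it respects $O$, $<$, $K$ and $U$. The relations $R$ and $E$ connect only elements with the same $i$. We have $R((i,u,g),(i,u,g'),\nu)$ if and only if $\nu=k(u,g+g')$, and $g+g'$ is unchanged by $\Phi_h$. For $E$ the computation is the one for $E_{u,v}$ in Section~\ref{sec:models} when $i\in S\,\triangle\,S'$, and there is nothing to check otherwise. Finally $\Phi_h$ exchanges $(i,\emptyset,0)$ and $(i,\emptyset,1)$ exactly when $i\in S\,\triangle\,S'$, so it respects $C$. Lemma~\ref{lem:strategy} applies with $d=0$ on $O$ and $d(i,u,g)=\operatorname{dl}(u)$.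
\end{proof}

\section{Clocks that decide isomorphism}\label{sec:deciding}

We now drop the standing assumptions on $T$. Let $\mathfrak A,\mathfrak B$ be structures of any vocabulary with disjoint universes $A,B$ of cardinality $\kappa$. It is convenient to have strategies that do not mention nodes. For $\gamma\le\kappa$, a \emph{strategy of length $\gamma$} is a function $\sigma$ that assigns to every sequence $(x_i)_{i\le j}$ in $A\cup B$ with $j<\gamma$ an element of $A\cup B$ on the side opposite to $x_j$. It is \emph{winning} if for every sequence $(x_i)_{i<\gamma}$ the set of pairs $\{x_j,\sigma((x_i)_{i\le j})\}$, $j<\gamma$, read as a subset of $A\times B$, is a partial isomorphism. For $\beta\le\gamma$ let $\sigma|\beta$ be the restriction of $\sigma$ to sequences with $j<\beta$; it is winning if $\sigma$ is.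

\begin{lemma}\label{lem:long}
\begin{enumerate}
\item[(a)] If there is a winning strategy of length $\kappa$, then $\mathfrak A\cong\mathfrak B$.
\item[(b)] Let $\rho$ be a winning strategy of II in $\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ and $(t_i)_{i<\gamma}$, $\gamma\le\kappa$, a strictly increasing sequence in $T$. The strategy of length $\gamma$ that answers $(x_i)_{i\le j}$ as $\rho$ answers in round $j$ when I has played $(t_i,x_i)$, $i\le j$, is winning.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply the strategy to an enumeration $(x_i)_{i<\kappa}$ of $A\cup B$. The result is a partial isomorphism $p$ with domain $A$ and range $B$. The atomic formulas $v=w$, $R(\bar v)$, $F(\bar v)=w$ and $c=w$ show that $p$ is a bijection that respects relations, functions and constants. (b) The set of pairs in question is a position reached by following $\rho$.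
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
If $T$ has no $\kappa$-branch, apply Theorem~\ref{thm:main}. If $T$ has a $\kappa$-branch $(t_i)_{i<\kappa}$ and $\mathrm{II}\uparrow\mathsf{EF}_T(\mathfrak A,\mathfrak B)$ with $|A|=|B|=\kappa$, then Lemma~\ref{lem:long}(b) gives a winning strategy of length $\kappa$, and (a) gives $\mathfrak A\cong\mathfrak B$.
\end{proof}

For Theorem~\ref{thm:large} we attach to each nonisomorphic pair a clock that II cannot beat. The winning strategies of length less than $\kappa$ form a tree $K$ that contains everything II can do. A clock one step taller than $K$ is too much for her, and the tree of increasing sequences in $K$ is such a clock: a strategy for it would map it into $K$ in an increasing way, and iterating the map would build a $\kappa$-branch of $K$.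

\begin{lemma}\label{lem:sigma}
Suppose $\mathfrak A\not\cong\mathfrak B$. Let $K$ be the set of winning strategies of lengths less than $\kappa$, with $\sigma<\sigma'$ if $\sigma=\sigma'|\beta$ for some $\beta$ less than the length of $\sigma'$. Let $\sigma K$ be the set of strictly increasing sequences $c:\alpha\to K$, $\alpha$ an ordinal, ordered by proper end-extension. Then $\sigma K$ is a tree with no $\kappa$-branch, and II has no winning strategy in $\mathsf{EF}_{\sigma K}(\mathfrak A,\mathfrak B)$.
\end{lemma}

\begin{proof}
First, $K$ contains no strictly increasing sequence of length $\kappa$. The lengths of its members would be unbounded in $\kappa$, so their union would be a strategy of length $\kappa$, winning by finite character, and Lemma~\ref{lem:long}(a) would give $\mathfrak A\cong\mathfrak B$. Hence every $c\in\sigma K$ has length less than $\kappa$, and $\sigma K$ is a set. The predecessors of $c:\alpha\to K$ are the $c{\restriction}\beta$, $\beta<\alpha$, so $\sigma K$ is a tree. The union of a $\kappa$-branch of $\sigma K$ would be a strictly increasing sequence in $K$ of length at least $\kappa$, so there is no such branch.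

Suppose $\rho$ is a winning strategy of II in $\mathsf{EF}_{\sigma K}(\mathfrak A,\mathfrak B)$. For $c\in\sigma K$ of length $\alpha$ let $F(c)$ be the strategy of length $\alpha+1<\kappa$ obtained from $\rho$ and the nodes $c{\restriction}\beta$, $\beta\le\alpha$, as in Lemma~\ref{lem:long}(b). Then $F(c)\in K$. If $c<c'$, the nodes used for $c$ are a proper initial segment of those used for $c'$, so $F(c)<F(c')$. Define $k_\xi=F(c_\xi)$, where $c_\xi=(k_\nu)_{\nu<\xi}$, by recursion on $\xi<\kappa$. The recursion goes through, because $c_\xi\in\sigma K$ by induction: if $c_\xi\in\sigma K$, then $c_\nu<c_\xi$ and so $k_\nu=F(c_\nu)<F(c_\xi)=k_\xi$ for $\nu<\xi$, which gives $c_{\xi+1}\in\sigma K$; and a union of an increasing chain in $\sigma K$ is a strictly increasing sequence in $K$. So $(k_\xi)_{\xi<\kappa}$ is a strictly increasing sequence in $K$ of length $\kappa$, a contradiction.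
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:large}]
Fix disjoint sets $A,B$ of cardinality $\kappa$. Any two structures of cardinality $\kappa$ can be copied onto $A$ and $B$ without changing who wins or whether they are isomorphic, so it suffices to treat structures with these universes. There is a proper class of vocabularies, but the tree $\sigma K$ of Lemma~\ref{lem:sigma} depends only on the set $\mathcal P$ of those subsets of $A\times B$ that are partial isomorphisms, and there is only a set of possible $\mathcal P$. Let $T^*$ be the disjoint union of the trees $\sigma K$ over all $\mathcal P$ that arise from nonisomorphic pairs, with nodes of different components incomparable. A branch lies in one component, so $T^*$ has no $\kappa$-branch. Let $\mathfrak A\not\cong\mathfrak B$ and let $\sigma K$ be the corresponding component. A winning strategy of II in $\mathsf{EF}_{T^*}(\mathfrak A,\mathfrak B)$, restricted to plays in which I stays in this component, would be a winning strategy in $\mathsf{EF}_{\sigma K}(\mathfrak A,\mathfrak B)$, contrary to Lemma~\ref{lem:sigma}.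
\end{proof}

\begin{thebibliography}{9}
\bibitem{slides} \emph{UB sets}, slides, \texttt{https://philippschlicht.github.io/\allowbreak meetings/\allowbreak 20240208\_Bristol/\allowbreak slides/\allowbreak vaananen.pdf}
\end{thebibliography}
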